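\title{The fringe operator of a singly generated invariant subspace of $H^2(\mathbb D^2)$ is Fredholm}

\begin{abstract}
For every nonzero $f$ in the Hardy space of the bidisk, the fringe operator of the invariant subspace $[f]$ generated by $f$ is shown to be bounded below with range of codimension one, hence Fredholm of index $-1$. The lower bound is explicit in terms of the arithmetic and geometric means of $|f|^2$ along circles, and it is sharp. The proof writes the determinants of finite compressions of $S^*S$, where $S$ is the fringe operator, as a quotient of two distances and estimates these by Jensen's inequality and Szeg\H{o}'s theorem. The same estimate shows that $1-S^*S$ is trace class, that the core operator of $[f]$ is Hilbert--Schmidt, and that the essential spectrum of $S$ is the unit circle.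
\end{abstract}

\section{The question and the results}\label{sec:intro}

The Hardy space $H^2=H^2(\mathbb D^2)$ consists of the power series $\sum_{i,j\ge0}c_{ij}z^iw^j$ with $\sum|c_{ij}|^2<\infty$; the monomials form an orthonormal basis. We identify $H^2$ with the space of its boundary values in $L^2(\mathbb T^2)$, where each circle carries normalized Lebesgue measure $m$. Multiplication by $z$ and by $w$ gives commuting isometries $T_z,T_w$ of $H^2$. A nonzero closed subspace $M$ is \emph{invariant} if $T_zM\subset M$ and $T_wM\subset M$; we write $R_z=T_z|_M$ and $R_w=T_w|_M$. For a closed subspace $A$, the orthogonal projection onto $A$ is $P_A$. The \emph{fringe operator} of $M$, introduced by R.~Yang, acts on $E=M\ominus wM$ by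
\[
F_z^Mx=P_ET_zx,\qquad x\in E,
\]
and $F_w^M=P_{M\ominus zM}T_w$ on $M\ominus zM$ is its counterpart with the variables interchanged. For $f\in H^2$, $f\ne0$, let $[f]=\overline{f\cdot\mathbb C[z,w]}$ be the smallest invariant subspace containing $f$. An operator $X$ on a Hilbert space is \emph{Fredholm} if its range is closed and both $\dim\ker X$ and $\operatorname{codim}\operatorname{ran}X$ are finite; its index is the first number minus the second. The following question is posed in \cite{Perturbation}.

\begin{quote}
\emph{Is $F_z^{[f]}$ a Fredholm operator on $[f]\ominus w[f]$ for every nonzero $f\in H^2$?}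
\end{quote}

The space $E$ is a copy of the quotient $M/wM$, and since $z\cdot wM\subset wM$, multiplication by $z$ passes to the quotient; $F_z^M$ is the induced operator. From $M=E\oplus wM$ we get $zM+wM=zE+wM$, that is,
\[
zM+wM=\operatorname{ran}F_z^M\oplus wM .
\]
So $F_z^M$ has closed range exactly when $zM+wM$ is closed, and then its cokernel is $M\ominus(zM+wM)$.

For $f=1$ we have $M=H^2$, the space $E$ is spanned by $1,z,z^2,\dots$, and $F_z^M$ is the unilateral shift, of index $-1$. If $|f|=1$ a.e.\ on $\mathbb T^2$, multiplication by $f$ is a unitary map of $H^2$ onto $[f]$ that commutes with $z$ and $w$, and we get the shift again. For general $f$ the algebra points the same way: $[f]$ is a completion of $\mathbb C[z,w]$, the quotient $\mathbb C[z,w]/w\,\mathbb C[z,w]$ is $\mathbb C[z]$, and there multiplication by $z$ is injective with one-dimensional cokernel. One therefore guesses index $-1$. The algebra says nothing about closed range, however. The weighted shift $e_n\mapsto e_{n+1}/(n+1)$ has the same algebraic form and is compact and injective,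 so its range is not closed. The real question is whether $F_z^{[f]}$ is bounded below, and the norm in which this must be decided is a quotient norm, an infimum over the whole of $w[f]$.

The answer is yes, with an explicit constant. Fix $f\in H^2$, $f\neq0$, and put
\[
M=[f],\qquad E=M\ominus wM,\qquad S=F_z^M,\qquad W=|f|^2\ \text{ on }\mathbb T^2 .
\]
Then $W\in L^1(\mathbb T^2)$. Also $\log W\in L^1(\mathbb T^2)$, because a nonzero function of the Nevanlinna class, in particular of $H^2$, has boundary values with integrable $\log|\cdot|$ \cite[Theorem~3.3.5]{Rudin}. For a.e.\ $z\in\mathbb T$ consider the arithmetic and the geometric mean of the slice $W(z,\cdot)$,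
\[
a(z)=\int_{\mathbb T}W(z,w)\,dm(w),\qquad \omega(z)=\exp\int_{\mathbb T}\log W(z,w)\,dm(w).
\]
By Fubini's theorem $a\in L^1(\mathbb T)$ and $\log\omega\in L^1(\mathbb T)$, and Jensen's inequality $\exp\int u\,dm\le\int e^u\,dm$ gives $0<\omega\le a<\infty$ a.e. Hence $\omega\in L^1$, and $\log a\in L^1$ because $\log\omega\le\log a\le a$. The number
\[
\Lambda_z=\int_{\mathbb T}\log\frac a\omega\,dm
=\int_{\mathbb T}\log\Big(\int_{\mathbb T}|f(z,w)|^2\,dm(w)\Big)dm(z)-\int_{\mathbb T^2}\log|f|^2
\]
is therefore finite and nonnegative. It measures how far $|f(z,w)|$ is from being a function of $z$ alone, since equality in Jensen's inequality forces the slice to be constant. Let $\Lambda_w$ be the same quantity with $z$ and $w$ interchanged.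

\begin{theorem}\label{thm:A}
For all $x\in E$, $\|Sx\|^2\ge e^{-\Lambda_z}\|x\|^2$. The range of $S$ is closed and has codimension $1$ in $E$. Hence $F_z^{[f]}$ is Fredholm with $\ker F_z^{[f]}=\{0\}$ and index $-1$.
\end{theorem}

The hypothesis of a single generator matters. Let $M$ be the closed span of all monomials other than $1$, generated by $z$ and $w$. Then $E$ has the orthonormal basis $w,z,z^2,\dots$, and $F_z^Mw=P_E(zw)=0$ since $zw\in wM$; the kernel has dimension $1$ and the range has codimension $2$.

The proof of Theorem~\ref{thm:A} gives more, and we recall the terms needed to state it. For a positive operator $A$, the sum $\operatorname{tr}A=\sum_j\langle Ae_j,e_j\rangle\in[0,\infty]$ does not depend on the orthonormal basis $(e_j)$, and $A$ is \emph{trace class} if it is finite. An operator $X$ is \emph{Hilbert--Schmidt} if $\|X\|_{HS}^2=\operatorname{tr}X^*X<\infty$; always $\operatorname{tr}X^*X=\operatorname{tr}XX^*$. If $0\le T\le1$ and $1-T$ is trace class, then $1-T$ is compact, $T$ has an orthonormal basis of eigenvectors, and $\det T$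 is the product of the eigenvalues. An operator $X$ is \emph{essentially unitary} if $1-X^*X$ and $1-XX^*$ are compact, and $\sigma_e(X)$ is the set of $\lambda\in\mathbb C$ for which $X-\lambda$ is not Fredholm. The \emph{core operator} of $M$ is
\[
C_M=1-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^* .
\]
For $M=H^2$, evaluating on monomials shows that $C_M$ is the projection onto the constants and that the commutator $[R_w^*,R_z]=R_w^*R_z-R_zR_w^*$ is zero. Part (2) below bounds the deviation from this model.

\begin{theorem}\label{thm:B}
Let $f$, $M$, $S$ be as above.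
\begin{enumerate}
\item[(1)] $1-S^*S$ is trace class, and $\det(S^*S)=\det\big((F_w^M)^*F_w^M\big)\ge e^{-\min(\Lambda_z,\Lambda_w)}$.
\item[(2)] $[R_w^*,R_z]$ is Hilbert--Schmidt with $\|[R_w^*,R_z]\|_{HS}^2\le\min(\Lambda_z,\Lambda_w)$. The core operator is Hilbert--Schmidt with $\|C_M\|_{HS}^2=1+2\|[R_w^*,R_z]\|_{HS}^2$.
\item[(3)] $F_z^M$ is essentially unitary. For every $|\lambda|<1$, $F_z^M-\lambda$ is injective with closed range of codimension $1$. Moreover $\sigma_e(F_z^M)=\mathbb T$ and $\sigma(F_z^M)=\overline{\mathbb D}$.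
\item[(4)] If $f$ is a homogeneous polynomial, then $\det(S^*S)=e^{-\Lambda_z}$. In Theorem~\ref{thm:A} the constant $e^{-\Lambda_z}$ cannot be replaced by $\kappa(\Lambda_z)$ for any continuous $\kappa$ on $[0,\infty)$ with $\kappa(t_0)>e^{-t_0}$ for some $t_0>0$.
\end{enumerate}
\end{theorem}

The operator $S$ depends only on $M$, while $\Lambda_z$ and $\Lambda_w$ depend on the generator, and the bounds hold for each generator. For instance, $f=(1+z/2)(1+w/2)$ generates $H^2$, as $1/f$ is a uniform limit of polynomials, yet $a=\frac54|1+z/2|^2$ and $\omega=|1+z/2|^2$ by \eqref{eq:jensen} below, so $\Lambda_z=\Lambda_w=\log\frac54$.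

\section{Geometric means on the circle}\label{sec:means}

Call $v\ge0$ on $\mathbb T$ a \emph{weight} if $v$ and $\log v$ are integrable, and put
\[
\mathcal G(v)=\exp\int_{\mathbb T}\log v\,dm>0,\qquad
\delta_n(v)=\min\Big\{\int_{\mathbb T}|p|^2v\,dm:\ \deg p\le n,\ p(0)=1\Big\},
\]
the minimum being over polynomials. Both $a$ and $\omega$ are weights, so is $W(z,\cdot)$ for a.e.\ $z$, and
\[
\omega(z)=\mathcal G\big(W(z,\cdot)\big),\qquad e^{-\Lambda_z}=\mathcal G(\omega)/\mathcal G(a).
\]
Jensen's formula for a polynomial $g(t)=c\prod_j(t-\zeta_j)$ with $c\ne0$ reads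
\begin{equation}\label{eq:jensen}
\int_{\mathbb T}\log|g|\,dm=\log|c|+\sum_j\log\max(1,|\zeta_j|).
\end{equation}
The right side is at least $\log|c|$ and at least $\log|g(0)|$, and it equals $\log|g(0)|$ when $g$ has no zero in $\mathbb D$.

\begin{lemma}\label{lem:means}
Let $v$ be a weight.
\begin{enumerate}
\item[(a)] If $g\neq0$ is a polynomial with leading coefficient $c$, then
\[
\int_{\mathbb T}|g|^2v\,dm\ge\max(|c|,|g(0)|)^2\,\mathcal G(v).
\]
\item[(b)] \emph{(Szeg\H{o}'s theorem)} $\delta_n(v)$ decreases to $\mathcal G(v)$ as $n\to\infty$.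
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Jensen's inequality, $\int|g|^2v\,dm\ge\exp\int\log(|g|^2v)\,dm=\mathcal G(v)\exp\int\log|g|^2\,dm$; now apply \eqref{eq:jensen}.

(b) We recall the argument. The outer function $h(\zeta)=\exp\big(\frac12\int\frac{t+\zeta}{t-\zeta}\log v(t)\,dm(t)\big)$ lies in $H^2(\mathbb D)$, satisfies $|h|^2=v$ a.e.\ and $h(0)^2=\mathcal G(v)$, and its polynomial multiples are dense in $H^2(\mathbb D)$. Hence $\inf_n\delta_n(v)=\inf_q\|h+\zeta qh\|^2=\operatorname{dist}(h,\zeta H^2(\mathbb D))^2=|h(0)|^2$, and $\delta_n(v)$ is nonincreasing by definition.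
\end{proof}

Part (a) treats the two ends of a polynomial alike: fixing the top coefficient or the constant term gives the same lower bound. We will use both.

\section{The cyclic vector and homogeneous generators}\label{sec:homog}

The first step makes the picture ``$E$ is a completion of $\mathbb C[z]$'' precise. This is where the single generator enters.

\begin{lemma}\label{lem:model}
Let $\alpha=P_Ef$. Then $p(S)\alpha=P_E(pf)$ for $p\in\mathbb C[z]$, the vectors $p(S)\alpha$ are dense in $E$, and
\begin{equation}\label{eq:norm}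
\|p(S)\alpha\|^2=\inf_{q\in\mathbb C[z,w]}\int_{\mathbb T^2}|p(z)+wq(z,w)|^2\,W\,dm\,dm .
\end{equation}
\end{lemma}

\begin{proof}
For $g\in M$ we have $g-P_Eg\in wM$, so $z(g-P_Eg)\in wM$ and $SP_Eg=P_E(zg)$. Induction gives $S^n\alpha=P_E(z^nf)$, hence the first claim. Every polynomial in $z,w$ has the form $p(z)+wq(z,w)$, and $P_E$ annihilates $wqf$. So $P_E(f\cdot\mathbb C[z,w])=\{p(S)\alpha\}$, which is dense in $P_EM=E$. Finally $\|P_E(pf)\|=\operatorname{dist}(pf,wM)$, and $wf\cdot\mathbb C[z,w]$ is dense in $wM$ because $T_w$ is an isometry.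
\end{proof}

When $f$ is homogeneous, the infimum in \eqref{eq:norm} reduces to a one-variable extremal problem and $S$ is a weighted shift. The mechanism of the general proof is already visible here.

\begin{proposition}\label{prop:homog}
Let $f$ be a nonzero homogeneous polynomial of degree $N$ and let $v(t)=|f(1,t)|^2$. Then $\alpha=f$, the vectors $S^n\alpha$ $(n\ge0)$ are mutually orthogonal, and $\|S^n\alpha\|^2=\delta_n(v)$. The operator $S^*S$ is diagonal in this basis with eigenvalues $\lambda_n=\delta_{n+1}(v)/\delta_n(v)$, the operator $1-S^*S$ is trace class, and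
\[
\det(S^*S)=\frac{\mathcal G(v)}{\|f\|^2}=e^{-\Lambda_z}.
\]
\end{proposition}

\begin{proof}
Let $\mathcal H_k$ be the space of homogeneous polynomials of degree $k$, so that $H^2=\bigoplus_k\mathcal H_k$ orthogonally. The space $wf\cdot\mathbb C[z,w]$ is the algebraic sum of the finite-dimensional spaces $wf\mathcal H_k\subset\mathcal H_{N+1+k}$, so its closure is $wM=\bigoplus_{k\ge0}wf\mathcal H_k$. On $\mathcal H_{N+n}$ the projection onto $wM$ is thus the projection onto $wf\mathcal H_{n-1}$, which is $0$ for $n=0$. It follows that $\alpha=f$, that $S^n\alpha=P_E(z^nf)\in\mathcal H_{N+n}$, which gives orthogonality, and that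
\[
\|S^n\alpha\|^2=\min_{b_1,\dots,b_n}\Big\|z^nf+\sum_{j=1}^nb_jz^{n-j}w^jf\Big\|^2 .
\]
On $\mathbb T^2$ we have $|f(z,w)|^2=v(t)$ with $t=w\bar z$, and the squared modulus of the function inside the norm is $|1+b_1t+\dots+b_nt^n|^2v(t)$. Integrating in $w$ for fixed $z$ and using the rotation invariance of $m$ gives $\|S^n\alpha\|^2=\delta_n(v)$. In the same way $a\equiv\int v\,dm=\|f\|^2=\delta_0(v)$ and $\omega\equiv\mathcal G(v)$, so $e^{-\Lambda_z}=\mathcal G(v)/\|f\|^2$. Here $v$ is a weight by \eqref{eq:jensen}, since $f(1,t)$ is a nonzero polynomial.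

By Lemma~\ref{lem:model} the $S^n\alpha$ form an orthogonal basis of $E$, and $\langle S^*S\,S^i\alpha,S^j\alpha\rangle=\langle S^{i+1}\alpha,S^{j+1}\alpha\rangle$ vanishes for $i\ne j$. So $S^*S$ is diagonal with entries $\lambda_n\in(0,1]$. The product telescopes: $\lambda_0\cdots\lambda_{n-1}=\delta_n(v)/\delta_0(v)\to e^{-\Lambda_z}$ by Lemma~\ref{lem:means}(b). Since $1-t\le-\log t$, also $\sum_n(1-\lambda_n)\le\Lambda_z<\infty$.
\end{proof}

This proves the first assertion of Theorem~\ref{thm:B}(4).

\begin{example}\label{ex:zw}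
Let $f=z-w$, so $v=|1-t|^2$. As $p$ runs through the polynomials of degree at most $n$ with $p(0)=1$, the product $(1-t)p$ runs through the polynomials $1+g_1t+\dots+g_{n+1}t^{n+1}$ with $g_1+\dots+g_{n+1}=-1$. By the Cauchy--Schwarz inequality $\sum|g_k|^2$ is smallest when all $g_k=-1/(n+1)$. Hence
\[
\delta_n(v)=1+\frac1{n+1}=\frac{n+2}{n+1},\qquad
\lambda_n=\frac{(n+1)(n+3)}{(n+2)^2}=1-\frac1{(n+2)^2}.
\]
The eigenvalues of $S^*S$ are $\frac34,\frac89,\frac{15}{16},\dots$, with product $\lim_n\delta_n(v)/\delta_0(v)=\frac12$. On the other side $\|f\|^2=2$ and $\mathcal G(v)=1$ by \eqref{eq:jensen}, so $\Lambda_z=\log2$. Moreover $\operatorname{tr}(1-S^*S)=\sum_{k\ge2}k^{-2}=\pi^2/6-1<\log2$.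
\end{example}

The example needs the individual $\lambda_n$, but the proposition does not. It uses only that their product telescopes to a quotient of two norms, and that numbers in $[0,1]$ with product $c>0$ are each at least $c$ and have total defect $\sum(1-\lambda_n)\le-\log c$. For general $f$ two things are lost: the norms $\|p(S)\alpha\|$ are no longer computable, and the $S^n\alpha$ are no longer orthogonal. Section~\ref{sec:weights} replaces the formula for the norm by two inequalities, and Section~\ref{sec:gram} replaces the product of the $\lambda_n$ by a quotient of Gram determinants.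

\section{Two weights that bound the quotient norm}\label{sec:weights}

Return to an arbitrary nonzero $f\in H^2$. For fixed $z\in\mathbb T$, the integrand in \eqref{eq:norm} involves a polynomial in $w$ with the prescribed constant term $p(z)$, which is the situation of Lemma~\ref{lem:means}(a) for the weight $W(z,\cdot)$.

\begin{proposition}\label{prop:sandwich}
For all $p\in\mathbb C[z]$,
\begin{equation}\label{eq:sandwich}
\int_{\mathbb T}|p|^2\omega\,dm\ \le\ \|p(S)\alpha\|^2\ \le\ \int_{\mathbb T}|p|^2a\,dm .
\end{equation}
In particular $\alpha,S\alpha,S^2\alpha,\dots$ are linearly independent.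
\end{proposition}

\begin{proof}
The choice $q=0$ in \eqref{eq:norm} gives the right inequality. For the left one fix $q$ and let $z\in\mathbb T$ be such that $W(z,\cdot)$ is a weight. If $p(z)\ne0$, Lemma~\ref{lem:means}(a) applied to the polynomial $w\mapsto p(z)+wq(z,w)$ gives
\[
\int_{\mathbb T}|p(z)+wq(z,w)|^2\,W(z,w)\,dm(w)\ge|p(z)|^2\omega(z),
\]
and if $p(z)=0$ this holds because the right side is $0$. Integrate in $z$ and take the infimum over $q$. If $p(S)\alpha=0$, then $\int|p|^2\omega\,dm=0$, and $p=0$ since $\omega>0$ a.e.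
\end{proof}

The lower bound has content because $\log W$ is integrable, which is how $f\neq0$ enters; the upper bound is finite because $f\in H^2$.

If $\omega\ge ca$ a.e.\ for a constant $c>0$, then \eqref{eq:sandwich} gives at once, for $x=p(S)\alpha$,
\[
\|Sx\|^2\ge\int|zp|^2\omega\,dm\ge c\int|p|^2a\,dm\ge c\|x\|^2 .
\]
No such constant exists in general.

\begin{example}\label{ex:ratio}
Let $h(z)=\frac14\log\frac1{1-z}$ (principal branch) and $f=e^{wh(z)}$. Since $|h|\le\frac14|\log|1-z||+\frac\pi8$, we have $|f|^2\le e^{2|h|}\le e^{\pi/4}\big(|1-z|^{-1/2}+|1-z|^{1/2}\big)$ on $\mathbb D^2$. As $|1-r\zeta|\ge\frac12|1-\zeta|$ for $\zeta\in\mathbb T$ and $0<r<1$, the means of $|f|^2$ over the tori of radius $r$ are bounded, so $f\in H^2$. Here $\omega(z)=\exp\int2\operatorname{Re}(wh(z))\,dm(w)=1$, while $a(z)=\sum_k|h(z)|^{2k}/(k!)^2\ge|h(z)|^2\to\infty$ as $z\to1$.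
\end{example}

What is always available is the finiteness of the average $\Lambda_z$ of $\log(a/\omega)$. We need a quantity that sees the weights only through their geometric means, and the homogeneous case suggests the determinant.

\section{Gram determinants and the proof of Theorem~\ref{thm:A}}\label{sec:gram}

The next lemma says what a lower bound for the determinants of finite compressions yields. Its last part uses two standard facts about the trace norm $\|A\|_1=\operatorname{tr}|A|$: the inequality $\|XY\|_1\le\|X\|_{HS}\|Y\|_{HS}$, and the continuity of $A\mapsto\det(1-A)$ in $\|\cdot\|_1$.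

\begin{lemma}\label{lem:det}
Let $0\le T\le1$ on a Hilbert space $H$, let $V_1\subset V_2\subset\cdots$ be finite-dimensional subspaces with dense union, let $P_n=P_{V_n}$ and $T_n=P_nT|_{V_n}$. Suppose that $\liminf_n\det T_n\ge c>0$. Then
\[
\text{(i) } T\ge c,\qquad \text{(ii) } \operatorname{tr}(1-T)\le-\log c,\qquad \text{(iii) } \det T=\lim_n\det T_n\ge c .
\]
\end{lemma}

\begin{proof}
(i) The eigenvalues of $T_m$ lie in $[0,1]$, so the smallest is at least their product. For $x\in V_n$ and $m\ge n$ this gives $\langle Tx,x\rangle=\langle T_mx,x\rangle\ge\|x\|^2\det T_m$. Let $m\to\infty$ and use the density of $\bigcup_nV_n$.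

(ii) Take an orthonormal basis $(e_j)$ of $H$ whose first $\dim V_n$ vectors span $V_n$ for each $n$. Then $\operatorname{tr}(1-T_n)$ is a partial sum of $\sum_j\langle(1-T)e_j,e_j\rangle$ and increases to $\operatorname{tr}(1-T)$. The inequality $1-t\le-\log t$, applied to the eigenvalues, gives $\operatorname{tr}(1-T_n)\le-\log\det T_n$, and the upper limit of the right side is at most $-\log c$.

(iii) Let $A=1-T$ and $B=A^{1/2}$, which is Hilbert--Schmidt by (ii). Then $\|B-BP_n\|_{HS}^2=\sum_{j>\dim V_n}\|Be_j\|^2\to0$. From $A-P_nAP_n=(B-P_nB)B+P_nB(B-BP_n)$ we get $\|A-P_nAP_n\|_1\le2\|B\|_{HS}\|B-BP_n\|_{HS}\to0$. Since $1-P_nAP_n=T_n\oplus1$ on $V_n\oplus V_n^\perp$, its determinant is $\det T_n$, and continuity gives (iii).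
\end{proof}

We apply this to $T=S^*S$, which satisfies $0\le T\le1$ because $\|S\|\le1$, and to
\[
V_n=\operatorname{span}\{\alpha,S\alpha,\dots,S^{n-1}\alpha\}.
\]
These spaces have dimension $n$ and dense union in $E$. They suit $S^*S$ because the form $\langle Tx,y\rangle=\langle Sx,Sy\rangle$ has, in the basis $S^j\alpha$, the Gram matrix of the shifted basis. Write $\Gamma(u_0,\dots,u_n)=\det(\langle u_k,u_i\rangle)$ for the Gram determinant. It does not depend on the order of the vectors, and
\begin{equation}\label{eq:gram}
\Gamma(u_0,\dots,u_n)=\Gamma(u_1,\dots,u_n)\operatorname{dist}\big(u_0,\operatorname{span}\{u_1,\dots,u_n\}\big)^2,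
\end{equation}
because subtracting from $u_0$ its projection onto the span of the others leaves $\Gamma$ unchanged and makes the matrix block diagonal.

\begin{lemma}\label{lem:ratio}
Let $d_n=\operatorname{dist}(\alpha,\operatorname{span}\{S\alpha,\dots,S^n\alpha\})$ and $r_n=\operatorname{dist}(S^n\alpha,V_n)$. Then $\det T_n=r_n^2/d_n^2$.
\end{lemma}

\begin{proof}
Put $u_j=S^j\alpha$ and $T_nu_j=\sum_{k=0}^{n-1}\tau_{kj}u_k$. For $0\le i,j<n$,
\[
\langle u_{j+1},u_{i+1}\rangle=\langle T_nu_j,u_i\rangle=\sum_k\langle u_k,u_i\rangle\,\tau_{kj},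
\]
so $\Gamma(u_1,\dots,u_n)=\Gamma(u_0,\dots,u_{n-1})\det T_n$. Splitting off the first or the last vector by \eqref{eq:gram} gives
\[
\Gamma(u_1,\dots,u_n)\,d_n^2=\Gamma(u_0,\dots,u_n)=\Gamma(u_0,\dots,u_{n-1})\,r_n^2 ,
\]
and all terms are positive by linear independence.
\end{proof}

In the homogeneous case $r_n^2=\delta_n(v)$ and $d_n^2=\delta_0(v)$, so Lemma~\ref{lem:ratio} is the telescoping product. In general each distance is a minimum of $\|p(S)\alpha\|$ over polynomials normalized at one end. We need $r_n$ from below and $d_n$ from above, so each half of \eqref{eq:sandwich} is used once, and the two weights are never compared pointwise.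

\begin{proposition}\label{prop:liminf}
$\det T_n\ge\mathcal G(\omega)/\delta_n(a)$ for all $n$, and $\liminf_n\det T_n\ge e^{-\Lambda_z}$.
\end{proposition}

\begin{proof}
The number $r_n^2$ is the minimum of $\|p(S)\alpha\|^2$ over monic $p$ of degree $n$. By \eqref{eq:sandwich} and Lemma~\ref{lem:means}(a), in the version with the leading coefficient, $\|p(S)\alpha\|^2\ge\int|p|^2\omega\,dm\ge\mathcal G(\omega)$ for such $p$. The number $d_n^2$ is the minimum of $\|p(S)\alpha\|^2$ over $p$ with $\deg p\le n$ and $p(0)=1$, so $d_n^2\le\delta_n(a)$ by \eqref{eq:sandwich}. Lemma~\ref{lem:ratio} gives the first claim, and $\delta_n(a)\to\mathcal G(a)$ by Lemma~\ref{lem:means}(b).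
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Proposition~\ref{prop:liminf} and Lemma~\ref{lem:det}(i) give $\|Sx\|^2=\langle S^*Sx,x\rangle\ge e^{-\Lambda_z}\|x\|^2$ for $x\in E$. Thus $S$ is injective with closed range.

The sum $\operatorname{ran}S+\mathbb C\alpha$ of a closed subspace and a line is closed. It contains every $p(S)\alpha$, since $p(z)=p(0)+zq(z)$. So it equals $E$, and the codimension of $\operatorname{ran}S$ is at most $1$. It remains to see that $\alpha\notin\operatorname{ran}S$. The vectors $Sq(S)\alpha$ are dense in $\operatorname{ran}S$, so $\operatorname{dist}(\alpha,\operatorname{ran}S)^2$ is the infimum of $\|p(S)\alpha\|^2$ over polynomials with $p(0)=1$. By \eqref{eq:sandwich} and Lemma~\ref{lem:means}(a) this infimum is at least $\mathcal G(\omega)>0$. The codimension is therefore exactly $1$, and the index is $0-1=-1$.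
\end{proof}

\section{The commutator, the core operator and the spectrum}\label{sec:B}

This section proves parts (1)--(3) of Theorem~\ref{thm:B}. Proposition~\ref{prop:liminf} and Lemma~\ref{lem:det}(ii),(iii) give
\begin{equation}\label{eq:onesided}
\operatorname{tr}(1-S^*S)\le\Lambda_z,\qquad\det(S^*S)\ge e^{-\Lambda_z},
\end{equation}
and, with the variables interchanged, the same for $S'=F_w^M$ and $\Lambda_w$. The operators $S$ and $S'$ act on different spaces. They are linked by the commutator $K=[R_w^*,R_z]$, whose adjoint $K^*=R_z^*R_w-R_wR_z^*=[R_z^*,R_w]$ is the same commutator with the variables interchanged. Throughout, $R_wR_w^*$ is the projection of $M$ onto $wM$, so $E=\ker R_w^*$ and $P:=1-R_wR_w^*$ is the projection of $M$ onto $E$.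

\begin{lemma}\label{lem:K}
$K^*K=(1-S^*S)\oplus0$ on $E\oplus wM$, and $KK^*=(1-S'^*S')\oplus0$ on $(M\ominus zM)\oplus zM$.
\end{lemma}

\begin{proof}
Since $R_z$ and $R_w$ commute and $R_w^*R_w=1$, we have $KR_w=R_w^*R_wR_z-R_z=0$. So $K$ vanishes on $wM$, and the self-adjoint operator $K^*K$ leaves $E$ invariant. For $x\in E$ we have $Kx=R_w^*R_zx$, and since $R_w$ is an isometry,
\[
\|Kx\|^2=\|R_wR_w^*R_zx\|^2=\|R_zx\|^2-\|PR_zx\|^2=\|x\|^2-\|Sx\|^2 .
\]
A self-adjoint operator is determined by its quadratic form, which gives the first identity. The second is the first with $z$ and $w$ interchanged, which replaces $K$ by $K^*$.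
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (2)]
The operators $K^*K$ and $KK^*$ have the same nonzero eigenvalues with multiplicity, since $K$ maps each eigenspace of the first bijectively onto the corresponding eigenspace of the second. By Lemma~\ref{lem:K} the trace class operators $1-S^*S$ and $1-S'^*S'$ then have the same nonzero eigenvalues. So $\det(S^*S)=\det(S'^*S')$ and $\|K\|_{HS}^2=\operatorname{tr}(1-S^*S)=\operatorname{tr}(1-S'^*S')$. Now \eqref{eq:onesided} and its counterpart for $S'$ give (1) and the bound for $\|K\|_{HS}^2$.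

The core operator is a difference of two projections. Let $Q=R_zPR_z^*$, the projection onto $zE$. Since $R_z^*$ and $R_w^*$ commute, $Q=R_zR_z^*-R_zR_wR_z^*R_w^*$, so $C_M=P-Q$. This operator is self-adjoint, and
\[
C_M^2=P+Q-PQ-QP=P(1-Q)P+(1-P)Q(1-P),
\]
as one sees by expanding the right side, where the terms $PQP$ cancel. Both summands are positive, and we compute their traces.

For $x\in E$ we have $R_w^*R_z^*x=R_z^*R_w^*x=0$, so $R_z^*E\subset E$ and $S^*=PR_z^*|_E=R_z^*|_E$. Hence $PQP|_E=PR_zPR_z^*|_E=SS^*$, and $\operatorname{tr}P(1-Q)P=\operatorname{tr}(1-SS^*)$. For the second summand put $X=Q(1-P)$; then $\operatorname{tr}(1-P)Q(1-P)=\operatorname{tr}X^*X=\operatorname{tr}XX^*=\operatorname{tr}Q(1-P)Q$. If $(e_j)$ is an orthonormal basis of $E$, then $(ze_j)$ is one of $zE$, and the last trace is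
\[
\sum_j\|(1-P)ze_j\|^2=\sum_j\big(1-\|Se_j\|^2\big)=\operatorname{tr}(1-S^*S).
\]
It remains to compare the two defects of $S$. In the polar decomposition $S=U|S|$, Theorem~\ref{thm:A} shows that $U$ is an isometry of $E$ onto $\operatorname{ran}S$ and that $1-UU^*$ is a projection of rank one. From $SS^*=US^*SU^*$ we get
\begin{equation}\label{eq:defects}
1-SS^*=U(1-S^*S)U^*+(1-UU^*),
\end{equation}
so $\operatorname{tr}(1-SS^*)=1+\operatorname{tr}(1-S^*S)$. Altogether $\|C_M\|_{HS}^2=1+2\operatorname{tr}(1-S^*S)=1+2\|K\|_{HS}^2$.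
\end{proof}

The term $1$ is the dimension of the cokernel of $S$. For $f=z-w$, Example~\ref{ex:zw} gives $\|K\|_{HS}^2=\pi^2/6-1$ and $\|C_M\|_{HS}^2=\pi^2/3-1$. Since each eigenvalue of $S^*S$ is at least $\det(S^*S)$, part (1) also shows that $\|Sx\|^2\ge e^{-\min(\Lambda_z,\Lambda_w)}\|x\|^2$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
We use two standard facts: an operator is Fredholm if and only if it has a left and a right inverse modulo compact operators, and the set of Fredholm operators is open in the norm topology, with locally constant index.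

By \eqref{eq:onesided} and \eqref{eq:defects}, $1-S^*S$ and $1-SS^*$ are trace class, hence compact, so $S$ is essentially unitary. Let $|\lambda|<1$. Both $S^*(S-\lambda)$ and $(S-\lambda)S^*$ differ from $1-\lambda S^*$ by a compact operator, and $1-\lambda S^*$ is invertible since $\|\lambda S^*\|<1$. So $S-\lambda$ is Fredholm. Its index is constant on the connected set $\mathbb D$ and equals $-1$ at $\lambda=0$ by Theorem~\ref{thm:A}. The closed subspace $\operatorname{ran}(S-\lambda)+\mathbb C\alpha$ contains every $p(S)\alpha$, since $p(z)=p(\lambda)+(z-\lambda)q(z)$, so the range has codimension at most $1$. Then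
\[
0\le\dim\ker(S-\lambda)=\operatorname{codim}\operatorname{ran}(S-\lambda)-1\le0,
\]
so the kernel is $\{0\}$ and the codimension is $1$.

Thus $\mathbb D\subset\sigma(S)$, while $\|S\|\le1$ gives $\sigma(S)\subset\overline{\mathbb D}$; the spectrum is closed, so $\sigma(S)=\overline{\mathbb D}$. Since $S-\lambda$ is Fredholm for $|\lambda|<1$ and invertible for $|\lambda|>1$, we have $\sigma_e(S)\subset\mathbb T$. If some $\lambda_0\in\mathbb T$ were not in $\sigma_e(S)$, the index of $S-\lambda$ would be constant near $\lambda_0$, whereas it is $-1$ for $|\lambda|<1$ and $0$ for $|\lambda|>1$. Hence $\sigma_e(S)=\mathbb T$.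
\end{proof}

\section{Sharpness of the constant}\label{sec:sharp}

It remains to prove the second assertion of Theorem~\ref{thm:B}(4). For homogeneous $f$ the determinant equals $e^{-\Lambda_z}$, so the only loss in Theorem~\ref{thm:A} comes from bounding the smallest eigenvalue by the product of all eigenvalues; in Example~\ref{ex:zw} this compares $\frac34$ with $\frac12$. The loss is small when all eigenvalues but $\lambda_0$ are close to $1$, that is, when $\delta_1(v)$ is close to $\mathcal G(v)$. For $v=|1-ct|^{-2}$ with $0<c<1$ the polynomial $p=1-ct$ gives $\int|p|^2v\,dm=1=\mathcal G(v)$, so we truncate the series of $(1-ct)^{-1}$ and homogenize.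

Fix $0<c<1$ and let
\[
f_N=\sum_{k=0}^Nc^kz^{N-k}w^k,\qquad f_N(1,t)=\sum_{k=0}^Nc^kt^k=\frac{1-(ct)^{N+1}}{1-ct}.
\]
The zeros of $f_N(1,t)$ lie on $|t|=1/c$ and $f_N(1,0)=1$, so $\mathcal G(|f_N(1,\cdot)|^2)=1$ by \eqref{eq:jensen}. Proposition~\ref{prop:homog} gives
\[
e^{\Lambda_z(f_N)}=\|f_N\|^2=\frac{1-c^{2N+2}}{1-c^2}\longrightarrow\frac1{1-c^2}\qquad(N\to\infty).
\]
Take $x=\alpha=f_N$. By the proof of Proposition~\ref{prop:homog}, $Sx$ is $zf_N$ minus its projection onto $\mathbb C\,wf_N$, so
\[
\frac{\|Sx\|^2}{\|x\|^2}=1-\frac{|\langle zf_N,wf_N\rangle|^2}{\|f_N\|^4}.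
\]
The monomial $z^{N+1-k}w^k$ has coefficient $c^k$ in $zf_N$ for $0\le k\le N$ and $c^{k-1}$ in $wf_N$ for $1\le k\le N+1$. Therefore
\[
\frac{\langle zf_N,wf_N\rangle}{\|f_N\|^2}=\frac{\sum_{k=1}^Nc^{2k-1}}{\sum_{k=0}^Nc^{2k}}=c\,\frac{1-c^{2N}}{1-c^{2N+2}}\longrightarrow c ,
\]
and $\|Sx\|^2/\|x\|^2\to1-c^2$.

Given $t_0>0$, choose $c\in(0,1)$ with $1-c^2=e^{-t_0}$; then $\Lambda_z(f_N)\to t_0$ and $\|Sx\|^2/\|x\|^2\to e^{-t_0}$. If $\|Sx\|^2\ge\kappa(\Lambda_z)\|x\|^2$ held for all nonzero $f\in H^2$ and all $x\in E$, with $\kappa$ continuous, then applying it to $f_N$ and letting $N\to\infty$ would give $\kappa(t_0)\le e^{-t_0}$. This completes the proof of Theorem~\ref{thm:B}.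

\begin{thebibliography}{9}

\bibitem{Perturbation}
\emph{One dimensional perturbation of invariant subspaces in the Hardy space over the bidisk I},
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.nihmj/\allowbreak 1520391677}.

\bibitem{Rudin}
Rudin, \emph{Function Theory in Polydiscs}.

\end{thebibliography}
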